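\title{A compact space covered by nowhere dense $P$-sets of cellularity $\omega_1$}

\begin{abstract}
We construct in ZFC a nonempty compact zero-dimensional space of weight $\omega_2$ and cellularity $\omega_1$ that is covered by $\omega_2$ nowhere dense $P$-sets, each of cellularity $\omega_1$. By a theorem of Dow and van Mill, the cellularity of the covering sets cannot be lowered to $\omega$. The space is a closed subspace of the cube $(\omega_1+1)^{\omega_2}$, cut out by a coloring of pairs due to Shelah, and the construction works with any regular uncountable cardinal in place of $\omega_1$. We also show that the $\pi$-weight and the cellularity of the space, and the number of covering sets, are as small as possible.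
\end{abstract}

\section{Covers by nowhere dense $P$-sets}\label{sec:intro}

All spaces are Hausdorff. A \emph{neighborhood} of a set $A\subseteq X$ is a set whose interior contains $A$. A closed set $A\subseteq X$ is a \emph{$P$-set} if the intersection of countably many neighborhoods of $A$ is again a neighborhood of $A$. A set is \emph{nowhere dense} if its closure has empty interior. The \emph{cellularity} $c(Y)$ of a space $Y$ is the supremum of the cardinalities of families of pairwise disjoint nonempty open subsets of $Y$, and $Y$ is \emph{ccc} if every such family is countable. The cellularity of a subset $A\subseteq X$ is that of the subspace $A$.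

A clopen set $A$ is a $P$-set for a trivial reason: every intersection of neighborhoods of $A$ contains the open set $A$. The basic nontrivial example is the point $\omega_1$ of the ordinal space $\omega_1+1$. If $N_n$ $(n<\omega)$ are neighborhoods of it, then $N_n$ contains an interval $(\beta_n,\omega_1]$ with $\beta_n<\omega_1$, and $\sup_n\beta_n<\omega_1$. This point is not isolated, so it is a nowhere dense $P$-set. Such sets need room around them: a $P$-set that is an intersection of countably many open sets is a neighborhood of itself, hence open. So a nonempty nowhere dense $P$-set is never a $G_\delta$-set, and a metrizable space has none.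

We ask how small the members of a cover of a compact space by nowhere dense $P$-sets can be, and we measure their size by cellularity. Each of the three conditions (compact, nowhere dense, $P$-set) is needed to make this a real question.

\begin{example}\label{ex:drop}
The interval $[0,1]$ is covered by its points, which are nowhere dense of cellularity $1$ but are not $P$-sets. It is also covered by the single ccc $P$-set $[0,1]$, which is not nowhere dense. To see the role of compactness, let $Z$ be the set of finite subsets of $\omega_1$, with the base of sets $B(s,\alpha)=\{t\in Z:t\cap\alpha=s\cap\alpha\}$ for $s\in Z$, $\alpha<\omega_1$. For fixed $\alpha$ these sets partition $Z$, so they are clopen, and two distinct points are separated by such a partition when $\alpha$ is large. Since $\bigcap_nB(s,\alpha_n)=B(s,\sup_n\alpha_n)$, every point is a $P$-set. No point is isolated, because $B(s,\alpha)$ contains $s\cup\{\beta\}$ for all $\beta\ge\alpha$. So the noncompact space $Z$ is covered by its $\omega_1$ points, which are nowhere dense $P$-sets of cellularity $1$.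
\end{example}

In compact spaces small covering sets are impossible.

\begin{theorem}[Dow and van Mill \cite{DvM}]\label{thm:DvM}
No nonempty compact space can be covered by nowhere dense ccc $P$-sets.
\end{theorem}

For the remainder $\omega^*=\beta\omega\setminus\omega$ of the \v{C}ech--Stone compactification of the discrete space $\omega$, more is known: in ZFC there is a point of $\omega^*$ that lies in no nowhere dense $P$-set $K\subseteq\omega^*$ of cellularity at most $\omega_1$, so $\omega^*$ cannot be covered by such sets. The following problem is posed in \cite{vM}.

\begin{quote}
\emph{Is there a nonempty compact space that can be covered by nowhere dense $P$-sets of cellularity at most $\omega_1$?}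
\end{quote}

The cardinal $\omega_1$ is the critical one. Theorem~\ref{thm:DvM} rules out $\omega$, while an elementary construction (Example~\ref{ex:rho}) gives a cover by nowhere dense $P$-sets of cellularity $\omega_2$. The result on $\omega^*$ suggests that Theorem~\ref{thm:DvM} extends from $\omega$ to $\omega_1$, so that the answer would be no. The answer is yes, and no axioms beyond ZFC are needed. Recall that the \emph{weight} of a space is the least cardinality of a base, and that a space is \emph{zero-dimensional} if it has a base of clopen sets.

\begin{theorem}\label{thm:main}
There is a nonempty compact space $X$ covered by nowhere dense $P$-sets $A_i$ $(i<\omega_2)$ with $c(A_i)=\omega_1$. Moreover, $c(X)=\omega_1$, and $X$ is zero-dimensional of weight at most $\omega_2$.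
\end{theorem}

\begin{corollary}\label{cor:iff}
Let $\mu$ be an infinite cardinal. Some nonempty compact space can be covered by nowhere dense $P$-sets of cellularity at most $\mu$ if and only if $\mu\ge\omega_1$.
\end{corollary}

\begin{proof}
For $\mu\ge\omega_1$ use Theorem~\ref{thm:main}. For $\mu=\omega$, cellularity at most $\mu$ means ccc, and Theorem~\ref{thm:DvM} applies.
\end{proof}

The construction is not special to $\omega_1$. Let $\kappa$ be a regular uncountable cardinal. A closed set $A$ is a \emph{$P_\kappa$-set} if the intersection of fewer than $\kappa$ neighborhoods of $A$ is a neighborhood of $A$; thus $P$-sets are the $P_{\omega_1}$-sets.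

\begin{theorem}\label{thm:kappa}
For every regular uncountable cardinal $\kappa$ there is a nonempty compact zero-dimensional space of weight at most $\kappa^+$ and cellularity $\kappa$ that is covered by $\kappa^+$ nowhere dense $P_\kappa$-sets, each of cellularity $\kappa$.
\end{theorem}

The next theorem limits all such covers. A \emph{$\pi$-base} of a space is a family of nonempty open sets such that every nonempty open set contains a member of the family, and the \emph{$\pi$-weight} is the least cardinality of a $\pi$-base. The nonempty members of a base form a $\pi$-base, so the $\pi$-weight is at most the weight.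

\begin{theorem}\label{thm:opt}
Let $\kappa$ be regular uncountable, let $X$ be compact, and let $U\subseteq X$ be nonempty and open.
\begin{enumerate}
\item[(i)] $U$ is not covered by $\kappa$ or fewer nowhere dense $P_\kappa$-sets of $X$.
\item[(ii)] If $U$ has $\pi$-weight at most $\kappa$, then some point of $U$ lies in no nowhere dense $P_\kappa$-set of $X$.
\item[(iii)] If $U$ meets some nowhere dense $P_\kappa$-set of $X$, then $U$ contains $\kappa$ pairwise disjoint nonempty open sets.
\end{enumerate}
\end{theorem}

One proof gives Theorems~\ref{thm:main} and~\ref{thm:kappa}, so we work with a general $\kappa$; a reader interested only in the problem may read $\omega_1$ for $\kappa$ and $\omega_2$ for $\kappa^+$. Section~\ref{sec:space} attaches a closed subspace of the cube $(\kappa+1)^{\kappa^+}$ to a coloring of pairs and isolates two opposing properties of the coloring, one giving the cover and one giving small cellularity. Section~\ref{sec:color} obtains a coloring with both properties from a published theorem, the only outside ingredient of the construction. Theorem~\ref{thm:opt} is proved in Section~\ref{sec:lower}, and Section~\ref{sec:exact} combines it with Theorem~\ref{thm:main}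 to get exact values, among them that $X$ has weight exactly $\omega_2$.

\section{Ordinal spaces and families of finite sets}\label{sec:tools}

Cardinals are initial ordinals, and an ordinal is the set of smaller ordinals. From now on $\kappa$ is a regular uncountable cardinal. Regularity means that the supremum of fewer than $\kappa$ ordinals below $\kappa$ is below $\kappa$; equivalently, a union of fewer than $\kappa$ sets of size less than $\kappa$ has size less than $\kappa$. The successor cardinal $\kappa^+$ is regular.

The space $\kappa+1=\{\alpha:\alpha\le\kappa\}$ carries the order topology. It is compact, and the intervals $[0,\beta]$ and $(\alpha,\beta]$ form a base of $\kappa$ clopen sets. Initial segments $[0,\epsilon)$ are open. The set of isolated points is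
\[
D=\{0\}\cup\{\alpha+1:\alpha<\kappa\},
\]
and $|D|=\kappa$. The other points are the nonzero limit ordinals $\delta\le\kappa$, which we simply call limits; every neighborhood of a limit $\delta$ contains an interval $(\mu,\delta]$ with $\mu<\delta$.

All our $P_\kappa$-sets come from the point $\kappa$ of this space.

\begin{lemma}\label{lem:fiber}
If $Z$ is compact and $f:Z\to\kappa+1$ is continuous, then $f^{-1}(\kappa)$ is a $P_\kappa$-set of $Z$.
\end{lemma}

\begin{proof}
The set $A=f^{-1}(\kappa)$ is closed. Let $N_\xi$ $(\xi<\theta)$ be neighborhoods of $A$, where $\theta<\kappa$. The set $K_\xi=Z\setminus\operatorname{int}N_\xi$ is compact and misses $A$, so $f[K_\xi]$ is a closed subset of $\kappa+1$ that does not contain $\kappa$. Its complement contains an interval $(\beta_\xi,\kappa]$ with $\beta_\xi<\kappa$. By regularity $\beta=\sup_{\xi<\theta}\beta_\xi<\kappa$. The open set $f^{-1}[(\beta,\kappa]]$ contains $A$ and misses every $K_\xi$, so it is contained in $\bigcap_{\xi<\theta}N_\xi$.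
\end{proof}

We also use the following textbook fact, with $\lambda=\kappa^+$.

\begin{lemma}[$\Delta$-system lemma]\label{lem:delta}
Let $\lambda$ be a regular uncountable cardinal. Every family of $\lambda$ finite sets has a subfamily of size $\lambda$ and a finite set $r$, the root, such that $a\cap b=r$ for all distinct $a,b$ in the subfamily.
\end{lemma}

\section{Subspaces of the cube cut out by thresholds}\label{sec:space}

\subsection*{The space}
By Lemma~\ref{lem:fiber}, the faces $\{x:x(i)=\kappa\}$ of the cube $(\kappa+1)^{\kappa^+}$ are $P_\kappa$-sets. They do not cover the cube, since they miss every point whose coordinates are all below $\kappa$. We want to delete these points and keep compactness, so we must delete an open set, that is, a union of boxes that each restrict finitely many coordinates. Requirements $x(i)\ge\epsilon_i$ with $\epsilon_i<\kappa$ on single coordinates do not help, because the point $(\epsilon_i)_i$ survives them. The next simplest requirement says that two coordinates may not both be small.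

\begin{definition}\label{def:space}
A \emph{threshold function} assigns to any two distinct $i,j<\kappa^+$ an ordinal $e(i,j)=e(j,i)\in D$. Given $e$ and $J\subseteq\kappa^+$, let
\[
X_J=\{x\in(\kappa+1)^J:\max(x(i),x(j))\ge e(i,j)\text{ for all distinct }i,j\in J\}.
\]
Put $X=X_{\kappa^+}$ and $A_i=\{x\in X:x(i)=\kappa\}$ for $i<\kappa^+$.
\end{definition}

A threshold $0$ imposes no requirement. All thresholds are below $\kappa$, so a coordinate with value $\kappa$ satisfies every requirement that involves it. The spaces $X_J$ with $J\ne\kappa^+$ are needed because the faces $A_i$ will turn out to be of this form.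

\begin{example}[two coordinates]\label{ex:two}
Let $J=\{i,j\}$ and $e(i,j)=\eta+1$. Then $X_J$ is the square $(\kappa+1)^2$ with the clopen corner $[0,\eta]^2$ removed. Three features are visible.
\begin{enumerate}
\item[(1)] The face $x(i)=\kappa$ is the whole edge $\{\kappa\}\times(\kappa+1)$, a copy of $X_{\{j\}}=\kappa+1$. It is nowhere dense, since every neighborhood of $(\kappa,\beta)$ contains points $(\alpha,\beta)$ with $\eta<\alpha<\kappa$, and these lie in $X_J$.
\item[(2)] For $a,b\in D$, the clopen sets $\{x:x(i)=a\}$ and $\{x:x(j)=b\}$ meet in $X_J$ if and only if $\max(a,b)>\eta$. A large threshold removes points with small coordinates, but it also creates disjoint open sets.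
\item[(3)] The points with both coordinates in $D$ are dense. Let $(\alpha,\beta)\in X_J$, say with $\alpha\ge\eta+1$. If $\alpha$ is a limit, then $\alpha>\eta+1$, so $\alpha$ can be lowered slightly to a successor that is still above $\eta$; then $\beta$ can be moved to any nearby point of $D$.
\end{enumerate}
Feature (3) is the reason for taking thresholds in $D$. With the limit threshold $\omega$, the neighborhood $(n,\omega]\times\{0\}$ of $(\omega,0)$ would meet the space only in $(\omega,0)$, and this point would be isolated although $\omega\notin D$.
\end{example}

We now prove these features in general. Until further notice $e$ is an arbitrary threshold function and $J\subseteq\kappa^+$.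

\begin{lemma}\label{lem:compact}
$X_J$ is nonempty, compact, zero-dimensional, and of weight at most $\kappa^+$.
\end{lemma}

\begin{proof}
For distinct $i,j\in J$, the points violating the requirement for $i,j$ form the set $\{x:x(i)<e(i,j),\ x(j)<e(i,j)\}$, which is open because $[0,e(i,j))$ is open. So $X_J$ is closed in the compact cube $(\kappa+1)^J$. It contains the constant function with value $\kappa$. The boxes that restrict finitely many coordinates to basic clopen intervals form a clopen base of the cube, and there are at most $\kappa^+$ of them.
\end{proof}

\subsection*{A $\pi$-base of finite conditions}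
Nowhere density and cellularity can be tested on any $\pi$-base. We choose one whose members are described by finite data, so that both become questions of finite combinatorics.

A \emph{$J$-condition} is a function $p$ from a finite set $\operatorname{dom}p\subseteq J$ into $D$ such that $\max(p(i),p(j))\ge e(i,j)$ for all distinct $i,j\in\operatorname{dom}p$. Let
\[
[p]_J=\{x\in X_J:x\text{ extends }p\}.
\]
This set is clopen in $X_J$, because the values of $p$ are isolated points. It is nonempty: extend $p$ by the value $\kappa$ on $J\setminus\operatorname{dom}p$; a pair inside $\operatorname{dom}p$ satisfies its requirement since $p$ is a condition, and any other pair has maximum $\kappa$. In particular, if $p$, $q$ and $p\cup q$ are $J$-conditions, then $[p]_J\cap[q]_J=[p\cup q]_J\ne\emptyset$.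

\begin{lemma}\label{lem:pibase}
Every nonempty open set $U\subseteq X_J$ contains $[p]_J$ for some $J$-condition $p$.
\end{lemma}

\begin{proof}
Let $x\in U$. There are a finite $F\subseteq J$ and open sets $V_i\ni x(i)$ $(i\in F)$ such that every $y\in X_J$ with $y(i)\in V_i$ for all $i\in F$ lies in $U$. We lower the limit values of $x$ on $F$ to successors, without crossing any threshold. Define $p$ on $F$ as follows. If $x(i)\in D$, let $p(i)=x(i)$. If $x(i)$ is a limit (possibly $\kappa$), then $V_i$ contains an interval $(\mu,x(i)]$ with $\mu<x(i)$, and only finitely many thresholds $e(i,j)$ with $j\in F\setminus\{i\}$ are below $x(i)$. Let $p(i)$ be a successor ordinal below $x(i)$ and above $\mu$ and these thresholds. In both cases $p(i)\in V_i\cap D$.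

Let $i\ne j$ be in $F$. Since $x\in X_J$, one of $x(i),x(j)$ is at least $e(i,j)$; name the indices so that $x(i)\ge e(i,j)$. If $x(i)\in D$, then $p(i)=x(i)\ge e(i,j)$. If $x(i)$ is a limit, then $e(i,j)\ne x(i)$ because $e(i,j)\in D$. So $e(i,j)<x(i)$, and $p(i)>e(i,j)$ by the choice of $p(i)$. Thus $p$ is a $J$-condition, and $[p]_J\subseteq U$ because $p(i)\in V_i$ for $i\in F$.
\end{proof}

\begin{lemma}\label{lem:faces}
For every $i<\kappa^+$, the set $A_i$ is a nowhere dense $P_\kappa$-set of $X$, and it is homeomorphic to $X_J$ for $J=\kappa^+\setminus\{i\}$.
\end{lemma}

\begin{proof}
Lemma~\ref{lem:fiber}, applied to the map $x\mapsto x(i)$ on $X$, shows that $A_i$ is a $P_\kappa$-set. As $A_i$ is closed, it is nowhere dense once it has empty interior, and by Lemma~\ref{lem:pibase} it suffices to show that no $[p]_{\kappa^+}$ is contained in $A_i$. If $i\in\operatorname{dom}p$, then the nonempty set $[p]_{\kappa^+}$ misses $A_i$, because $p(i)<\kappa$. If $i\notin\operatorname{dom}p$, choose a successor $\zeta<\kappa$ with $\zeta\ge e(i,j)$ for the finitely many $j\in\operatorname{dom}p$. Then $q=p\cup\{(i,\zeta)\}$ is a condition, and $\emptyset\ne[q]_{\kappa^+}\subseteq[p]_{\kappa^+}\setminus A_i$.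

The restriction map $x\mapsto x|_J$ is continuous and injective on $A_i$ and has values in $X_J$. It is onto, because for $y\in X_J$ the function $y\cup\{(i,\kappa)\}$ satisfies all requirements involving $i$. A continuous bijection from a compact space onto a Hausdorff space is a homeomorphism.
\end{proof}

The cellularity of a closed subspace is in general not bounded by that of the space. The homeomorphism in Lemma~\ref{lem:faces} removes this difficulty: one estimate for all $X_J$ will serve for $X$ and for the faces. The lower estimate is immediate.

\begin{lemma}\label{lem:lowerc}
If $J\ne\emptyset$, then $c(X_J)\ge\kappa$.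
\end{lemma}

\begin{proof}
Fix $j\in J$. The functions $\{(j,\alpha+1)\}$, $\alpha<\kappa$, are $J$-conditions, and the sets $[\{(j,\alpha+1)\}]_J$ are $\kappa$ pairwise disjoint nonempty open sets.
\end{proof}

\subsection*{Large thresholds and zero thresholds}
It remains to make the faces cover $X$ and to keep the cellularity at $\kappa$. Consider two properties of $e$.
\begin{enumerate}
\item[(L)] For every $S\subseteq\kappa^+$ with $|S|=\kappa^+$ and every $\alpha<\kappa$ there are distinct $i,j\in S$ with $e(i,j)>\alpha$.
\item[(Z)] Every family of $\kappa^+$ pairwise disjoint nonempty finite subsets of $\kappa^+$ contains distinct $a,b$ with $e(i,j)=0$ for all $i\in a$, $j\in b$.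
\end{enumerate}

\begin{lemma}\label{lem:cover}
If $e$ satisfies \textup{(L)}, then $\{A_i:i\in I\}$ covers $X$ for every $I\subseteq\kappa^+$ with $|I|=\kappa^+$.
\end{lemma}

\begin{proof}
Suppose that $x\in X$ and $x(i)<\kappa$ for all $i\in I$. Then $I$ is the union of the $\kappa$ sets $\{i\in I:x(i)=\alpha\}$, $\alpha<\kappa$, and since $\kappa^+$ is regular, one of them has size $\kappa^+$; call it $S$, with value $\alpha$. By (L) there are distinct $i,j\in S$ with $e(i,j)>\alpha=\max(x(i),x(j))$. This contradicts $x\in X$.
\end{proof}

For cellularity we must find, among any $\kappa^+$ conditions, two whose union is a condition. Two things can go wrong: the conditions may disagree on their common domain, or a requirement may fail between a coordinate of one and a coordinate of the other. The $\Delta$-system lemma and counting deal with the first obstacle. The second involves all pairs between two finite sets at once, and this is why (Z) speaks of finite sets and not only of points.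

\begin{lemma}\label{lem:cell}
If $e$ satisfies \textup{(Z)}, then $c(X_J)\le\kappa$ for every $J\subseteq\kappa^+$.
\end{lemma}

\begin{proof}
Suppose that $X_J$ has $\kappa^+$ pairwise disjoint nonempty open subsets. By Lemma~\ref{lem:pibase} there are $J$-conditions $p_\xi$ $(\xi<\kappa^+)$ such that the sets $[p_\xi]_J$ are pairwise disjoint. These sets are nonempty, so the $p_\xi$ are distinct. We thin out the family three times, each time keeping $\kappa^+$ indices.

A finite set is the domain of at most $\kappa$ functions into $D$. So $\kappa^+$ different domains occur, and we may assume that the sets $\operatorname{dom}p_\xi$ are distinct. By Lemma~\ref{lem:delta} we may assume that they form a $\Delta$-system with root $r$. There are at most $\kappa$ functions from $r$ to $D$, so by regularity of $\kappa^+$ we may assume that all restrictions $p_\xi|_r$ coincide.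

Let $a_\xi=\operatorname{dom}p_\xi\setminus r$. These finite sets are pairwise disjoint. At most one of them is empty, since the domains are distinct; discard it. By (Z) there are $\xi\ne\eta$ with $e(i,j)=0$ for all $i\in a_\xi$, $j\in a_\eta$. The union $q=p_\xi\cup p_\eta$ is a function, because the two domains meet in $r$, where $p_\xi$ and $p_\eta$ agree. Two distinct points of $\operatorname{dom}q=r\cup a_\xi\cup a_\eta$ lie both in $\operatorname{dom}p_\xi$, or both in $\operatorname{dom}p_\eta$, or one in $a_\xi$ and the other in $a_\eta$. In the first two cases the requirement holds because $p_\xi$ and $p_\eta$ are conditions, and in the third the threshold is $0$. So $q$ is a $J$-condition and $[p_\xi]_J\cap[p_\eta]_J=[q]_J\ne\emptyset$, a contradiction.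
\end{proof}

Each property alone is easy to arrange, and neither suffices.

\begin{example}[(Z) without (L)]\label{ex:zero}
Let $e$ be identically $0$. Then (Z) holds and $X$ is the full cube, which has cellularity $\kappa$ by Lemmas~\ref{lem:lowerc} and~\ref{lem:cell}. The constant function $0$ lies in no $A_i$.
\end{example}

\begin{example}[(L) without (Z)]\label{ex:rho}
For each $i<\kappa^+$ fix an injection $\rho_i:i\to\kappa$, and let $e(j,i)=\rho_i(j)+1$ for $j<i$. Given $S$ and $\alpha$ as in (L), choose $i\in S$ with $|S\cap i|=\kappa$. The injection $\rho_i$ cannot map $S\cap i$ into $\alpha$, since $|\alpha|<\kappa$. So $\rho_i(j)\ge\alpha$ and $e(j,i)>\alpha$ for some $j\in S\cap i$. Thus (L) holds, and $X$ is a nonempty compact space covered by the nowhere dense $P_\kappa$-sets $A_i$. But all thresholds are positive, so the nonempty open sets $[\{(j,0)\}]_J$, $j\in J$, are pairwise disjoint. Hence $c(X_J)\ge\kappa^+$ when $|J|=\kappa^+$, and equality holds, because disjoint nonempty open sets contain distinct members of a base. For $\kappa=\omega_1$ this is a cover by nowhere dense $P$-sets of cellularity $\omega_2$.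
\end{example}

\section{A coloring with both properties}\label{sec:color}

Properties (L) and (Z) pull in opposite directions: every large set of indices must contain pairs with arbitrarily large thresholds and also pairs with threshold $0$, the latter even between finite blocks. Both are instances of one demand, that every prescribed color appear between two members of every large family of finite sets. Write $[\lambda]^2$ for the set of two-element subsets of $\lambda$.

\begin{definition}\label{def:pr}
For a cardinal $\lambda$, the statement $\mathrm{Pr}_1(\lambda,\lambda,\lambda,\aleph_0)$ says that there is a function $c:[\lambda]^2\to\lambda$ such that for every family $\mathcal F$ of $\lambda$ pairwise disjoint nonempty finite subsets of $\lambda$ and every $\gamma<\lambda$ there are distinct $a,b\in\mathcal F$ with $c(\{i,j\})=\gamma$ for all $i\in a$, $j\in b$.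
\end{definition}

\begin{theorem}[Shelah \cite{Sh}]\label{thm:shelah}
$\mathrm{Pr}_1(\aleph_2,\aleph_2,\aleph_2,\aleph_0)$ holds.
\end{theorem}

This is all that Theorem~\ref{thm:main} needs. For general $\kappa$ we use a theorem of Rinot, for which we recall some terms. Let $\delta$ be a limit ordinal of uncountable cofinality. A \emph{club} in $\delta$ is a closed unbounded subset of $\delta$, and $S\subseteq\delta$ is \emph{stationary} if it meets every club in $\delta$. A stationary subset $S$ of a regular cardinal $\lambda$ is \emph{nonreflecting} if $S\cap\delta$ is not stationary in $\delta$ for any limit $\delta<\lambda$ of uncountable cofinality. Let $E^\lambda_{\ge\chi}=\{\delta<\lambda:\operatorname{cf}(\delta)\ge\chi\}$ and $E^\lambda_{\chi}=\{\delta<\lambda:\operatorname{cf}(\delta)=\chi\}$.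

\begin{theorem}[Rinot \cite{Ri}]\label{thm:rinot}
If $\lambda,\chi$ are regular infinite cardinals, $\chi^+<\lambda$, and $E^\lambda_{\ge\chi}$ has a nonreflecting stationary subset, then $\mathrm{Pr}_1(\lambda,\lambda,\lambda,\chi)$ holds.
\end{theorem}

We use only the case $\chi=\aleph_0$, where the conclusion is the statement of Definition~\ref{def:pr}.

\begin{lemma}\label{lem:pr}
$\mathrm{Pr}_1(\kappa^+,\kappa^+,\kappa^+,\aleph_0)$ holds for every regular uncountable $\kappa$.
\end{lemma}

\begin{proof}
Apply Theorem~\ref{thm:rinot} with $\lambda=\kappa^+$ and $\chi=\omega$. Since $\kappa$ is uncountable, $\chi^+=\omega_1<\kappa^+$. We show that $E=E^{\kappa^+}_\kappa\subseteq E^{\kappa^+}_{\ge\omega}$ is stationary and nonreflecting.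

Let $C$ be a club in $\kappa^+$ with increasing enumeration $(\gamma_\xi)_{\xi<\kappa^+}$. Since $C$ is closed, $\gamma_\kappa=\sup_{\xi<\kappa}\gamma_\xi$, and this ordinal has cofinality $\kappa$ because $\kappa$ is regular. So $\gamma_\kappa\in C\cap E$, and $E$ is stationary.

Let $\delta<\kappa^+$ be a limit of uncountable cofinality $\theta$; then $\theta\le|\delta|\le\kappa$. Take a club $C$ in $\delta$ of order type $\theta$, and let $C'$ be the set of its limit points below $\delta$. As $\theta$ is regular and uncountable, $C'$ is a club in $\delta$. For $\gamma\in C'$, the set $C\cap\gamma$ is cofinal in $\gamma$ and has order type less than $\theta$, so $\operatorname{cf}(\gamma)<\theta\le\kappa$. Hence $C'\cap E=\emptyset$, and $E\cap\delta$ is not stationary in $\delta$.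
\end{proof}

For $\kappa=\omega_1$, Lemma~\ref{lem:pr} is a second route to Theorem~\ref{thm:shelah}.

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:kappa}]
Let $c:[\kappa^+]^2\to\kappa^+$ witness $\mathrm{Pr}_1(\kappa^+,\kappa^+,\kappa^+,\aleph_0)$; it exists by Lemma~\ref{lem:pr}, and for $\kappa=\omega_1$ already by Theorem~\ref{thm:shelah}. The colors that are not admissible thresholds are replaced by $0$: for distinct $i,j<\kappa^+$ put $e(i,j)=c(\{i,j\})$ if this is a successor ordinal below $\kappa$, and $e(i,j)=0$ otherwise. Then $e$ is a threshold function.

To verify (L), let $|S|=\kappa^+$ and $\alpha<\kappa$, and apply the property of $c$ to the singletons $\{i\}$, $i\in S$, and the color $\gamma=\alpha+1$. This is a successor below $\kappa$, so we get distinct $i,j\in S$ with $e(i,j)=\alpha+1>\alpha$. To verify (Z), apply the property of $c$ to the given family and the color $\gamma=0$; where $c$ is $0$, so is $e$.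

Let $X$ and $A_i$ $(i<\kappa^+)$ be given by Definition~\ref{def:space}. By Lemma~\ref{lem:compact}, $X$ is nonempty, compact, zero-dimensional and of weight at most $\kappa^+$. By Lemmas~\ref{lem:faces} and~\ref{lem:cover}, the $A_i$ are nowhere dense $P_\kappa$-sets that cover $X$. By Lemmas~\ref{lem:lowerc} and~\ref{lem:cell}, $c(X_J)=\kappa$ for every nonempty $J\subseteq\kappa^+$. With $J=\kappa^+$ this gives $c(X)=\kappa$, and with $J=\kappa^+\setminus\{i\}$ it gives $c(A_i)=\kappa$ by Lemma~\ref{lem:faces}. This proves Theorem~\ref{thm:kappa}, and the case $\kappa=\omega_1$ is Theorem~\ref{thm:main}.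
\end{proof}

\section{Points outside nowhere dense $P_\kappa$-sets}\label{sec:lower}

In this section $X$ is an arbitrary compact space, and we prove Theorem~\ref{thm:opt}. Closures are taken in $X$. Two simple facts carry the whole argument: near every point there is room to avoid a nowhere dense set, and a $P_\kappa$-set stays away from the union of fewer than $\kappa$ sets whose closures avoid it.

\begin{lemma}\label{lem:room}
If $A\subseteq X$ is closed and nowhere dense and $W\subseteq X$ is nonempty and open, then there is a nonempty open $V$ with $\overline V\subseteq W\setminus A$.
\end{lemma}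

\begin{proof}
The set $W\setminus A$ is open, and it is nonempty since $A$ has empty interior. A compact space is regular, so any point of $W\setminus A$ has an open neighborhood $V$ with $\overline V\subseteq W\setminus A$.
\end{proof}

\begin{lemma}\label{lem:away}
If $A$ is a $P_\kappa$-set of $X$ and $\mathcal V$ is a family of fewer than $\kappa$ open sets $V$ with $\overline V\cap A=\emptyset$, then $\overline{\bigcup\mathcal V}\cap A=\emptyset$.
\end{lemma}

\begin{proof}
The sets $X\setminus\overline V$, $V\in\mathcal V$, are neighborhoods of $A$, so their intersection contains an open set $G\supseteq A$. Then $G$ misses $\bigcup\mathcal V$, and being open it misses $\overline{\bigcup\mathcal V}$.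
\end{proof}

For (i) and (ii) the plan is to assign to each relevant set $A$ a closed set $F_A\subseteq U$ disjoint from $A$, so that the family of all $F_A$ has the finite intersection property. By compactness some point lies in all $F_A$, and it lies in $U$ and in no $A$. For countably many sets $A_n$ this is the proof of the Baire category theorem: Lemma~\ref{lem:room} gives open sets $V_0\supseteq V_1\supseteq\cdots$ with $\overline{V_n}\cap A_n=\emptyset$, and we take $F_{A_n}=\overline{V_n}$. The difficulty appears with one more set $A_\omega$ placed after all $A_n$, since $\bigcap_nV_n$ may have empty interior and the chain cannot be continued. The remedy is to choose, inside each $V_n$ separately, a nonempty open $V_n'$ with $\overline{V_n'}\cap A_\omega=\emptyset$, and to put $F_{A_\omega}=\overline{\bigcup_nV_n'}$. This set misses $A_\omega$ by Lemma~\ref{lem:away}, and $F_{A_0}\cap\dots\cap F_{A_n}\cap F_{A_\omega}\supseteq V_n'\ne\emptyset$. Part (i) iterates this step $\kappa$ times.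

For both parts fix, by Lemma~\ref{lem:room} with $A=\emptyset$, a nonempty open $U_0$ with $\overline{U_0}\subseteq U$. Working inside $U_0$ keeps the closures of unions inside $U$.

\begin{proof}[Proof of Theorem~\ref{thm:opt}(i)]
Let $A_\alpha$ $(\alpha<\kappa)$ be nowhere dense $P_\kappa$-sets, with repetitions allowed. By recursion on $\alpha<\kappa$ we define families $\mathcal W_\alpha$ of fewer than $\kappa$ nonempty open subsets of $U_0$. At stage $\alpha$, for each $W\in\{U_0\}\cup\bigcup_{\beta<\alpha}\mathcal W_\beta$ choose by Lemma~\ref{lem:room} a nonempty open $V\subseteq W$ with $\overline V\cap A_\alpha=\emptyset$, and let $\mathcal W_\alpha$ be the set of the chosen $V$. The sets $W$ range over a union of fewer than $\kappa$ families of size less than $\kappa$, so $|\mathcal W_\alpha|<\kappa$ by regularity.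

Put $F_\alpha=\overline{\bigcup\mathcal W_\alpha}\subseteq\overline{U_0}$. By Lemma~\ref{lem:away}, $F_\alpha\cap A_\alpha=\emptyset$. Let $\alpha_1<\dots<\alpha_n<\kappa$. Let $W_1\in\mathcal W_{\alpha_1}$ be the set chosen inside $U_0$. Given $W_k\in\mathcal W_{\alpha_k}$ with $k<n$, let $W_{k+1}\in\mathcal W_{\alpha_{k+1}}$ be the set chosen inside $W_k$ at stage $\alpha_{k+1}>\alpha_k$. Then $W_n\subseteq W_k\subseteq F_{\alpha_k}$ for all $k\le n$, so $F_{\alpha_1}\cap\dots\cap F_{\alpha_n}\ne\emptyset$. By compactness there is $x\in\bigcap_{\alpha<\kappa}F_\alpha\subseteq U$, and $x\notin\bigcup_{\alpha<\kappa}A_\alpha$.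
\end{proof}

In (ii) there may be far more than $\kappa$ sets $A$, so a recursion along a list of them would produce families too large for Lemma~\ref{lem:away}. Instead we list the $\pi$-base in order type $\kappa$ and attach to each $A$ an initial segment of the list that is rich enough for avoiding $A$. Initial segments have size less than $\kappa$, and any two are comparable; this comparability replaces the order of the stages in (i).

\begin{proof}[Proof of Theorem~\ref{thm:opt}(ii)]
Take a $\pi$-base of $U$ of size at most $\kappa$. Its members are open in $X$, and those contained in $U_0$ form a $\pi$-base of $U_0$. List them, with repetitions if necessary, as $V_\xi$ $(\xi<\kappa)$.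

Let $A$ be a nowhere dense $P_\kappa$-set. For $\xi<\kappa$, Lemma~\ref{lem:room} gives a nonempty open $V\subseteq V_\xi$ with $\overline V\cap A=\emptyset$, and $V$ contains a member of the list. So there is $f_A:\kappa\to\kappa$ with
\[
V_{f_A(\xi)}\subseteq V_\xi\qquad\text{and}\qquad\overline{V_{f_A(\xi)}}\cap A=\emptyset\qquad(\xi<\kappa).
\]
There is an ordinal $\gamma_A$ with $0<\gamma_A<\kappa$ that is closed under $f_A$. Indeed, let $\delta_0=1$ and let $\delta_{m+1}$ be the supremum of $\delta_m$ and the ordinals $f_A(\xi)+1$, $\xi<\delta_m$. Each $\delta_m$ is below $\kappa$ by regularity, and $\gamma_A=\sup_m\delta_m$ is below $\kappa$ because $\kappa$ is regular and uncountable. Put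
\[
F_A=\overline{\bigcup\{V_\xi:\xi<\gamma_A,\ \overline{V_\xi}\cap A=\emptyset\}}\subseteq\overline{U_0}.
\]
Since $|\gamma_A|<\kappa$, Lemma~\ref{lem:away} gives $F_A\cap A=\emptyset$.

Let $A_1,\dots,A_n$ be nowhere dense $P_\kappa$-sets, indexed so that $\gamma_{A_1}\le\dots\le\gamma_{A_n}$. Let $\xi_1=f_{A_1}(0)$ and $\xi_{k+1}=f_{A_{k+1}}(\xi_k)$ for $k<n$. Then $\xi_k<\gamma_{A_k}$ for all $k$: this holds for $k=1$ since $0<\gamma_{A_1}$ and $\gamma_{A_1}$ is closed under $f_{A_1}$, and if $\xi_k<\gamma_{A_k}\le\gamma_{A_{k+1}}$, then $\xi_{k+1}<\gamma_{A_{k+1}}$ since $\gamma_{A_{k+1}}$ is closed under $f_{A_{k+1}}$. As $\xi_k$ is a value of $f_{A_k}$, we have $\overline{V_{\xi_k}}\cap A_k=\emptyset$, so $V_{\xi_k}\subseteq F_{A_k}$. Finally $V_{\xi_1}\supseteq\dots\supseteq V_{\xi_n}$. Hence $\emptyset\ne V_{\xi_n}\subseteq F_{A_1}\cap\dots\cap F_{A_n}$. By compactness there is $x\in\bigcap_AF_A\subseteq U$, where $A$ ranges over all nowhere dense $P_\kappa$-sets (the empty set is one), and $x$ lies in none of them.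
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:opt}(iii)]
Let $A$ be a nowhere dense $P_\kappa$-set that meets $U$. By Zorn's lemma there is a maximal pairwise disjoint family $\mathcal V$ of nonempty open sets $V\subseteq U$ with $\overline V\cap A=\emptyset$. Suppose that $|\mathcal V|<\kappa$. By Lemma~\ref{lem:away}, the open set $G=X\setminus\overline{\bigcup\mathcal V}$ contains $A$, so $U\cap G\supseteq U\cap A\ne\emptyset$. By Lemma~\ref{lem:room}, $U\cap G$ contains a nonempty open $V'$ with $\overline{V'}\cap A=\emptyset$. This $V'$ is disjoint from all members of $\mathcal V$, against maximality. So $|\mathcal V|\ge\kappa$.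
\end{proof}

\begin{remark}\label{rem:hyp}
Part (iii) uses only that $X$ is a regular space. Parts (i) and (ii) use compactness in their last step, and both fail without it: the zero-dimensional space $Z$ of Example~\ref{ex:drop} has a base of size $\omega_1$ and is covered by $\omega_1$ nowhere dense $P$-sets. Uncountability of $\kappa$ is needed in (ii), where it gave $\gamma_A<\kappa$. For $\kappa=\omega$ every closed set satisfies the definition of a $P_\kappa$-set; then (i) is the Baire category theorem, but (ii) fails for $[0,1]$, whose points are nowhere dense.
\end{remark}

\section{Exact values for $P$-sets}\label{sec:exact}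

Let $\kappa=\omega_1$, and let $X$ and $A_i$ $(i<\omega_2)$ be the space and the sets constructed in the proof of Theorem~\ref{thm:main}. We first sharpen Corollary~\ref{cor:iff}: every admissible cellularity is attained exactly.

\begin{proposition}\label{prop:mu}
For every cardinal $\mu\ge\omega_1$ there is a nonempty compact space covered by nowhere dense $P$-sets of cellularity exactly $\mu$.
\end{proposition}

\begin{proof}
Let $Y$ be the one-point compactification of a discrete set $M$ of size $\mu$; the points of $M$ are isolated in $Y$, and $M$ is dense. The sets $A_i\times Y$ cover the compact space $X\times Y$. Each is a $P$-set by Lemma~\ref{lem:fiber}, applied to the map $(x,y)\mapsto x(i)$. Each is nowhere dense: it is closed, and a nonempty open rectangle $G\times H\subseteq A_i\times Y$ would give $G\subseteq A_i$.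

The sets $A_i\times\{m\}$, $m\in M$, are $\mu$ pairwise disjoint nonempty open subsets of $A_i\times Y$, so $c(A_i\times Y)\ge\mu$. Conversely, let $\mathcal G$ be a family of pairwise disjoint nonempty open subsets of $A_i\times Y$. As $A_i\times M$ is dense in $A_i\times Y$, every member of $\mathcal G$ meets some $A_i\times\{m\}$. For fixed $m$, the members of $\mathcal G$ that meet $A_i\times\{m\}$ have pairwise disjoint nonempty open traces on this copy of $A_i$, so there are at most $c(A_i)=\omega_1$ of them. Hence $|\mathcal G|\le\mu\cdot\omega_1=\mu$.
\end{proof}

Next, the space $X$ and its cover are as small as Theorem~\ref{thm:opt} allows.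

\begin{corollary}\label{cor:exact}
\begin{enumerate}
\item[(1)] If a compact space is covered by nowhere dense $P$-sets, then each of its nonempty open subsets has $\pi$-weight at least $\omega_2$ and cellularity at least $\omega_1$. Every nonempty open subset of $X$ has $\pi$-weight exactly $\omega_2$ and cellularity exactly $\omega_1$, and $X$ has weight exactly $\omega_2$.
\item[(2)] No nonempty compact space is covered by $\omega_1$ nowhere dense $P$-sets. The space $X$ is covered by $\omega_2$ of them; in fact $\{A_i:i\in I\}$ covers $X$ for every $I\subseteq\omega_2$ with $|I|=\omega_2$.
\end{enumerate}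
\end{corollary}

\begin{proof}
(1) Let $U$ be a nonempty open subset of a compact space that is covered by nowhere dense $P$-sets. Every point of $U$ lies in a nowhere dense $P$-set, so the $\pi$-weight of $U$ exceeds $\omega_1$ by Theorem~\ref{thm:opt}(ii). Also $U$ meets a nowhere dense $P$-set, so $c(U)\ge\omega_1$ by Theorem~\ref{thm:opt}(iii). Now let $U\subseteq X$. Its $\pi$-weight is at most its weight, which is at most the weight of $X$, hence at most $\omega_2$. Open subsets of $U$ are open in $X$, so $c(U)\le c(X)=\omega_1$. For $U=X$ the weight lies between the $\pi$-weight $\omega_2$ and the bound $\omega_2$ of Theorem~\ref{thm:main}.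

(2) The first statement is Theorem~\ref{thm:opt}(i) with $U$ the whole space. The rest is Lemma~\ref{lem:cover}, since the threshold function defining $X$ satisfies (L).
\end{proof}

\begin{thebibliography}{9}

\bibitem{DvM}
Dow and van Mill, 1981.

\bibitem{vM}
van Mill, \emph{An introduction to $\beta(\omega)$ II} (``Since $P$-points need not exist in $\omega^*$, one might hope that the following statements can be simultaneously true:''),
\texttt{http://people.dm.unipi.it/\allowbreak dinasso/\allowbreak ULTRABIBLIO/\allowbreak van\%20Mill\%20-\%20An\%20\allowbreak introduction\%20to\%20\allowbreak beta(omega)\%20II.pdf}.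

\bibitem{Ri}
A. Rinot, \emph{Complicated colorings}, Math. Res. Lett. 21 (2014) 1367--1388.

\bibitem{Sh}
S. Shelah, \emph{Colouring and non-productivity of $\aleph_2$-c.c.}, Ann. Pure Appl. Logic 84 (1997) 153--174.

\end{thebibliography}
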